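# Fully faithful functors that do not come from birational morphisms

## 1. Derived categories, kernels, Serre functors, blow-ups

Throughout, $k$ is an algebraically closed field of arbitrary characteristic unless we say otherwise. A variety is integral, "point" means closed point, and $D(X)=D^b(\mathrm{Coh}(X))$. All functors are derived: $f_*$ means $Rf_*$, $f^*$ means $Lf^*$, and so on. We write $\mathrm{Hom}^\bullet(A,B)=\bigoplus_i\mathrm{Hom}(A,B[i])$, $p_g=h^0(\omega)$, and $\langle\dots\rangle$ for the triangulated subcategory generated by the listed objects.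

**Definition 1 (fully faithful functor).** An exact $k$-linear functor $\Phi:D(X)\to D(Y)$ is fully faithful if $\mathrm{Hom}(F,G)\to\mathrm{Hom}(\Phi F,\Phi G)$ is bijective for all $F,G\in D(X)$.

*Example.* Let $\beta:\tilde X\to X$ be the blow-up of a smooth projective variety along a smooth center. Then $\beta_*\mathcal O_{\tilde X}=\mathcal O_X$, so by the projection formula
$$\mathrm{Hom}(\beta^*F,\beta^*G)=\mathrm{Hom}(F,\beta_*\beta^*G)=\mathrm{Hom}(F,G\otimes\beta_*\mathcal O_{\tilde X})=\mathrm{Hom}(F,G),$$
and this identification is inverse to the map induced by $\beta^*$. So $\beta^*:D(X)\to D(\tilde X)$ is fully faithful.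

**Definition 2 (Fourier–Mukai transform).** Let $p,q$ be the projections of $X\times Y$ to $X,Y$. For $\mathcal P\in D(X\times Y)$ put $\Phi_{\mathcal P}(F)=q_*(p^*F\otimes\mathcal P)$. The object $\mathcal P$ is the kernel. We write $P_x=\Phi_{\mathcal P}(k(x))$, which is the derived restriction $\mathcal P|_{\{x\}\times Y}$.

*Example.* The pullback along $f:Y\to X$ has as kernel the structure sheaf of the graph of $f$. For instance, let $\beta:\tilde S\to S$ be the blow-up of a smooth surface at a point $x$, with exceptional curve $E$. Let us compute $P_x=\beta^*k(x)$. With local coordinates $u,v$ at $x$, $k(x)$ is resolved by the Koszul complex $\mathcal O\to\mathcal O^2\to\mathcal O$ with maps $(-v,u)$ and $(u,v)$. After pullback, the image of $(u,v)$ is $\mathcal O(-E)$, so $\mathcal H^0=\mathcal O_E$. The kernel of the surjection $\mathcal O^2\to\mathcal O(-E)$ is a line bundle with determinant $\mathcal O(E)$, hence is $\mathcal O(E)$. In the chart $u=e$, $v=ev'$ it is generated by $(-v',1)$, and the first Koszul map sends $1$ to $e\,(-v',1)$; the other chart is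 symmetric. So
$$\mathcal H^0(P_x)=\mathcal O_E,\qquad \mathcal H^{-1}(P_x)=\mathcal O_E(E)=\mathcal O_E(-1),\tag{1}$$
and all other cohomology sheaves vanish.

We use these textbook facts for smooth projective $X,Y$. A transform $\Phi_{\mathcal P}$ has a left and a right adjoint, both Fourier–Mukai transforms; the right adjoint has kernel $\mathcal P_R=\mathcal P^\vee\otimes p^*\omega_X[\dim X]$. A composite of transforms is a transform, with kernel given by convolution. Orlov's theorem: a fully faithful exact $k$-linear functor $D(X)\to D(Y)$ is isomorphic to $\Phi_{\mathcal P}$ for a kernel $\mathcal P$, unique up to isomorphism.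

**Definition 3 (Serre functor).** For $X$ smooth projective of dimension $n$ put $S_X(F)=F\otimes\omega_X[n]$. Serre duality says $\mathrm{Hom}(A,B)\cong\mathrm{Hom}(B,S_XA)^*$, naturally in $A$ and $B$.

*Example.* $S_X(k(x))\cong k(x)[n]$. But on the blow-up $\tilde S$ of (1), $\omega_{\tilde S}|_E=\mathcal O_E(-1)$, so $\mathcal H^0(P_x\otimes\omega_{\tilde S})=\mathcal O_E(-1)\not\cong\mathcal O_E$, and $S_{\tilde S}(P_x)\not\cong P_x[2]$.

**Definition 4 (spanning class).** A class $\Omega$ of objects of $D(X)$ is spanning if an object $F$ with $\mathrm{Hom}^\bullet(A,F)=0$ for all $A\in\Omega$ is zero, and the same holds with $\mathrm{Hom}^\bullet(F,A)$.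

*Example.* The skyscrapers $k(x)$ form a spanning class. If $F\ne0$ has top cohomology sheaf $\mathcal H^j(F)$ and $x$ is in its support, then $\mathrm{Hom}(F,k(x)[-j])\ne0$; the other half follows by Serre duality. The use of the notion is this (Huybrechts, *Fourier–Mukai transforms in algebraic geometry*, Prop. 1.49): an exact functor with both adjoints that is bijective on $\mathrm{Hom}^\bullet(A,B)$ for all $A,B$ in a spanning class is fully faithful.

**Definition 5 (orthogonals, semiorthogonal decomposition).** For a triangulated subcategory $\mathcal A\subset D(Y)$, let $\mathcal A^\perp$ consist of the $F$ with $\mathrm{Hom}^\bullet(\mathcal A,F)=0$, and ${}^\perp\mathcal A$ of the $F$ with $\mathrm{Hom}^\bullet(F,\mathcal A)=0$. We write $D(Y)=\langle\mathcal K,\mathcal A\rangle$, a semiorthogonal decomposition, if $\mathrm{Hom}^\bullet(\mathcal A,\mathcal K)=0$ and the two together generate $D(Y)$.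

*Example.* Beilinson: $D(\mathbb P^r)$ is generated by $\mathcal O,\mathcal O(1),\dots,\mathcal O(r)$. On $\mathbb P^1$ we get $D(\mathbb P^1)=\langle\langle\mathcal O\rangle,\langle\mathcal O(1)\rangle\rangle$, because $\mathrm{Hom}^\bullet(\mathcal O(1),\mathcal O)=H^\bullet(\mathbb P^1,\mathcal O(-1))=0$.

**Orlov's blow-up theorem, codimension 2** (Huybrechts, Prop. 11.18). Let $p:W\to Y$ be the blow-up of a smooth projective $Y$ along a smooth $\Lambda$ of codimension 2, with exceptional divisor $\iota:D\to W$ and $p_D:D\to\Lambda$. Then $p^*$ and $M\mapsto\iota_*(\mathcal O_D(D)\otimes p_D^*M)$, $D(\Lambda)\to D(W)$, are fully faithful, and $D(W)=\langle\mathcal K,p^*D(Y)\rangle$ is a semiorthogonal decomposition, where $\mathcal K$ is the image of the second functor. In particular $\mathcal K=(p^*D(Y))^\perp$, and by adjunction this is $\ker p_*$.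

*Example.* For the blow-up of a point on a surface, $\Lambda$ is the point and $\mathcal K=\langle\mathcal O_E(-1)\rangle$. Indeed $\beta_*\mathcal O_E(-1)=0$.

**Blow-ups of ideals.** We use three standard facts on integral schemes, for nonzero ideals.

1. $\mathrm{Bl}_{IJ}Z=\mathrm{Bl}_{J\mathcal O}(\mathrm{Bl}_IZ)$. By the universal property this says that $IJ$ becomes invertible exactly when $I$ and $J$ both do. One direction is clear. For the other, work in a local domain with $IJ=(c)$, $c=\sum i_lj_l$, $i_lj_l=ct_l$. Then $\sum t_l=1$, so some $t_l$ is a unit and $(c)=(i_lj_l)$. For $i\in I$ we have $ij_l\in(i_lj_l)$, so $i\in(i_l)$. Thus $I=(i_l)$, and likewise $J=(j_l)$.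
2. Multiplying an ideal by an invertible ideal does not change its blow-up (a case of 1).
3. If sections $f_0,\dots,f_m$ of a line bundle define a rational map $Z\dashrightarrow\mathbb P^m$, the closure of its graph is the blow-up of the ideal they generate. For a rational map to a product of projective spaces one gets the blow-up of the product of the ideals, by the Segre embedding.

*Example.* $(x:y):\mathbb A^2\dashrightarrow\mathbb P^1$ has as graph closure the blow-up of the origin.

## 2. Does $D(X)\subset D(Y)$ force a morphism $Y\to X$?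

A blow-up $Y\to X$ gives an embedding $D(X)\subset D(Y)$ between varieties of the same dimension. We ask for a converse. The following conjecture is posed in the text "Birational Functors".

**Conjecture.** Let $X,Y$ be smooth projective varieties of the same dimension, $\Phi:D(X)\to D(Y)$ fully faithful, and $K_X$ or $-K_X$ ample. Then there is a proper birational morphism $Y\to X$.

Properness is automatic, since $X,Y$ are projective. For equivalences one has the theorem of Bondal–Orlov: if $\Phi$ is an equivalence and $K_X$ or $-K_X$ is ample, then $X\cong Y$.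

The conjecture is false, for both signs, in every dimension $\ge3$.

**Theorem A ($-K_X$ ample).** Let $n\ge3$ and $X=\mathbb P^n$. Let $P\to\mathbb P^{n-2}$ be $\mathbb P^{n-1}$ blown up at a point, with its natural $\mathbb P^1$-bundle map, and let $Y=P\times_{\mathbb P^{n-2}}P$. Then $Y$ is a smooth projective $n$-fold, there is a fully faithful functor $D(\mathbb P^n)\to D(Y)$, and there is no birational morphism $Y\to\mathbb P^n$.

**Theorem B ($K_X$ ample).** For every $n\ge3$ there are smooth projective $n$-folds $X,Y$ with $K_X$ ample, $p_g(X)>0$, and a fully faithful functor $D(X)\to D(Y)$, but no birational morphism $Y\to X$.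

**Theorem C.** Let $X,Y$ be smooth projective and $\Phi:D(X)\to D(Y)$ fully faithful.

(i) If $\dim X=\dim Y\le1$, the conjecture holds; in fact $X\cong Y$.

(ii) Let $\mathrm{char}\,k=0$, $\dim X=\dim Y=n\ge1$, $K_X$ ample and $p_g(X)>0$. Then $\Phi(k(x))$ is a shifted skyscraper sheaf for general $x\in X$, and $X,Y$ are birational.

(iii) If moreover $n=2$, there is a birational morphism $Y\to X$.

In (i) the hypotheses of the conjecture are in force. Theorem A alone disproves the conjecture; Theorem C is not needed for that. These notes do not settle surfaces with $-K_X$ ample, surfaces with $K_X$ ample and $p_g(X)=0$, or surfaces with $K_X$ ample in characteristic $p$.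

## 3. Points and curves: Theorem C(i)

In dimension $0$ both varieties are a point. Let $n=1$. On a smooth projective curve $Y$ of genus $g_Y$, every indecomposable object of $D(Y)$ is a shifted sheaf, and Riemann–Roch gives $\chi(F,F)=\mathrm{rk}(F)^2(1-g_Y)$.

**The case $X=\mathbb P^1$.** We read off $g_Y$ from one object. Put $E=\Phi(\mathcal O)$. Then $\mathrm{Hom}^\bullet(E,E)=H^\bullet(\mathbb P^1,\mathcal O)=k$, so $E$ is indecomposable, and $\mathrm{rk}(E)^2(1-g_Y)=1$. Hence $g_Y=0$ and $Y\cong\mathbb P^1$.

**The case $g_X\ge2$.** This is the only other curve case, because $K_X$ or $-K_X$ is ample. The purpose is to show that $\Phi$ is an equivalence. Here $\mathrm{End}(P_x)=k$, so $P_x$ is a shifted sheaf, and $\chi(P_x,P_x)=\chi(k(x),k(x))=1-1=0$. Hence either $g_Y=1$, and $\omega_Y\cong\mathcal O_Y$, or $P_x$ is a shifted torsion sheaf. In both cases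
$$P_x\otimes\omega_Y\cong P_x.\tag{2}$$
Let $\mathcal A=\Phi(D(X))$ and $F\in\mathcal A^\perp$. By Serre duality on $Y$ and (2),
$$\mathrm{Hom}(F,P_x[i])\cong\mathrm{Hom}(P_x,F\otimes\omega_Y[1-i])^*\cong\mathrm{Hom}(P_x\otimes\omega_Y^{-1},F[1-i])^*\cong\mathrm{Hom}(P_x,F[1-i])^*=0$$
for all $x,i$. With $\Phi_L$ the left adjoint, $\mathrm{Hom}^\bullet(\Phi_LF,k(x))=0$ for all $x$, so $\Phi_LF=0$ and $F\in{}^\perp\mathcal A$.

Any $E\in D(Y)$ sits in a triangle $\Phi\Phi_RE\to E\to F\to\Phi\Phi_RE[1]$ with $F\in\mathcal A^\perp$, where $\Phi_R$ is the right adjoint. The last map is zero because $F\in{}^\perp\mathcal A$, so $E\cong\Phi\Phi_RE\oplus F$. Thus $D(Y)=\mathcal A\oplus\mathcal A^\perp$ with the two parts orthogonal in both directions. The objects $\mathcal O_Y$ and all $k(y)$ are indecomposable, so each lies in one part, and since $\mathrm{Hom}(\mathcal O_Y,k(y))\ne0$ they all lie in the same part. The other part is then orthogonal to a spanning class and is zero (compare Huybrechts, Prop. 3.10). As $\mathcal A\ne0$, we get $\mathcal A^\perp=0$. So $\Phi$ is an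 equivalence, and $X\cong Y$ by Bondal–Orlov. $\square$

## 4. Skyscrapers, the Serre functor, and two obstacles

A natural plan to prove the conjecture has two stages:

1. show that $P_x$ is a shifted skyscraper for general $x$, which gives a birational map $X\dashrightarrow Y$;
2. show that the inverse $Y\dashrightarrow X$ is a morphism.

For an equivalence, the tool in stage 1 is the Serre functor. Being determined by the Hom spaces, it commutes with equivalences, so $P_x\otimes\omega_Y\cong P_x$ whenever $\dim X=\dim Y$. This is (2), and on curves it held for numerical reasons. For a functor that is only fully faithful it stops being true: $S_Y$ need not preserve the image of $\Phi$. The example after Definition 3 shows this for $\beta^*:D(S)\to D(\tilde S)$. There $P_x=\beta^*k(x)$ has the same $\mathrm{Hom}^\bullet(P_x,P_x)=\Lambda^\bullet T_xS$ as a skyscraper, but its support is the whole curve $E$, and $P_x\otimes\omega\not\cong P_x$.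

In that example only one point $x$ misbehaves, so stage 1 may still be saved for general $x$. When $K_X$ is ample, $p_g(X)>0$ and $\mathrm{char}\,k=0$, Section 11 does so. Stage 2 is the one that fails: in dimension $\ge3$ one can alter a blow-up of $X$ in codimension $2$ without losing the embedding of derived categories, and the alteration can destroy the morphism to $X$.

## 5. How many points of a line must be blown up

We look for such an alteration of a blow-up of $\mathbb P^n$ along the strict transform of a line $\ell$. Let $N$ be the normal bundle of a smooth rational curve $L$ in an $n$-fold $V$, and suppose $N\cong\mathcal O(c)^{n-1}$. Blowing up $L$ gives an exceptional divisor $D=\mathbb P(N)\cong\mathbb P^1\times\mathbb P^{n-2}$, and $\mathcal O_D(D)$ is the tautological subbundle of the pullback of $N$, that is, $\mathcal O_D(D)\cong\mathcal O(c,-1)$. If $D$ is also the exceptional divisor of the blow-up of another variety $Y$ along a codimension-2 center, with the $\mathbb P^1$-factors as fibers, then $\mathcal O_D(D)$ has degree $-1$ on these fibers. So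 we need $c=-1$.

For $\ell\subset\mathbb P^n$ we have $c=1$. Blowing up one point of $\ell$ lowers $c$ by one. Indeed, let $E$ be the exceptional divisor and $\tilde\ell$ the strict transform. The chart computation in Section 7(a) shows $I_\ell\mathcal O=I_{\tilde\ell}\cdot\mathcal O(-E)$ and that $E$ meets $\tilde\ell$ transversally in one point. Restricting the surjection from the pullback of $I_\ell$ onto $I_{\tilde\ell}\otimes\mathcal O(-E)$ to $\tilde\ell$ gives a surjection $N_\ell^\vee\to N_{\tilde\ell}^\vee\otimes\mathcal O(-1)$ of bundles of the same rank, hence an isomorphism, so $N_{\tilde\ell}\cong N_\ell\otimes\mathcal O(-1)$. With one point blown up, $c=0$, which does not satisfy the condition. With two points $c=-1$. So we blow up two points of $\mathbb P^n$ and exchange the strict transform of the line joining them for a $\mathbb P^{n-2}$. For this we need to know what the exchange does to derived categories.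

## 6. The flip lemma

The following is an elementary case of a theorem of Bondal–Orlov.

**Lemma 1.** Let $r\ge1$. Let $V,Y$ be smooth projective, $q:W\to V$ the blow-up of a disjoint union $L=\bigsqcup L_i$ with $L_i\cong\mathbb P^1$, and $p:W\to Y$ the blow-up of a disjoint union $\Lambda=\bigsqcup\Lambda_i$ with $\Lambda_i\cong\mathbb P^r$ of codimension 2. Assume $p,q$ have the same exceptional divisor $D=\bigsqcup D_i$, $D_i\cong\mathbb P^1\times\mathbb P^r$, and that $q|_{D_i},p|_{D_i}$ are the two projections to $L_i,\Lambda_i$. Then $p_*q^*:D(V)\to D(Y)$ is fully faithful.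

The map $\mathrm{Hom}(F,G)\to\mathrm{Hom}(p_*q^*F,p_*q^*G)$ factors through the counit $p^*p_*q^*F\to q^*F$. Its cone lies in $\mathcal K=\ker p_*$, and we want it to have no maps to $q^*G$. Not every object of $\mathcal K$ has this property, but most of its generators do, and the cone avoids the bad one.

**Step 1: generators of $\mathcal K$.** Let $\iota:D\to W$, and write $\mathcal O_{D_i}(a,b)$ with $a$ for the factor $\mathbb P^1=L_i$ and $b$ for the factor $\mathbb P^r=\Lambda_i$. The bundle $\mathcal O_D(D)$ has degree $-1$ on lines in the fibers of $p$ and of $q$, so $\mathcal O_{D_i}(D_i)=\mathcal O(-1,-1)$. Put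
$$T_{i,b}=\iota_*\mathcal O_{D_i}(-1,b).$$
This is the image of $\mathcal O_{\Lambda_i}(b+1)$ under Orlov's functor. Since $\mathcal O(0),\dots,\mathcal O(r)$ generate $D(\mathbb P^r)$, the objects $T_{i,b}$ with $-1\le b\le r-1$ generate $\mathcal K$.

**Step 2: three vanishings.** Let $F,G\in D(V)$. We claim:

1. $\mathrm{Hom}^\bullet(q^*F,T_{i,-1})=0$.
2. $\mathrm{Hom}^\bullet(T_{i,b},q^*G)=0$ for $0\le b\le r-1$.
3. $\mathrm{Hom}^\bullet(T_{i,b},T_{j,-1})=0$ for $0\le b\le r-1$ and all $i,j$.

For 1, adjunction for $\iota$ and $\iota^*q^*F|_{D_i}=F|_{L_i}\boxtimes\mathcal O$ give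
$$\mathrm{Hom}^\bullet(q^*F,T_{i,-1})=H^\bullet\big(\mathbb P^1\times\mathbb P^r,\ (F|_{L_i})^\vee(-1)\boxtimes\mathcal O(-1)\big),$$
which vanishes by Künneth, since $H^\bullet(\mathbb P^r,\mathcal O(-1))=0$ for $r\ge1$.

For 2, $\iota_*$ has right adjoint $\iota^!=\iota^*(-)\otimes\mathcal O_D(D)[-1]$. So, up to shift, the space is the cohomology of $(G|_{L_i}\boxtimes\mathcal O)\otimes\mathcal O(1,-b)\otimes\mathcal O(-1,-1)=G|_{L_i}\boxtimes\mathcal O(-b-1)$. It vanishes because $-r\le-b-1\le-1$.

For 3, if $i\ne j$ the supports are disjoint. If $i=j$, full faithfulness of Orlov's functor gives $\mathrm{Hom}^\bullet_W(T_{i,b},T_{i,-1})=\mathrm{Hom}^\bullet_{\mathbb P^r}(\mathcal O(b+1),\mathcal O)=H^\bullet(\mathbb P^r,\mathcal O(-b-1))=0$.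

**Step 3: splitting $\mathcal K$ into a good and a bad part.** Let $\mathcal L=\langle T_{i,-1}\rangle$ and $\mathcal R=\langle T_{i,b}:0\le b\le r-1\rangle$, over all $i$. By 3, $\mathrm{Hom}^\bullet(\mathcal R,\mathcal L)=0$. We claim that every $C\in\mathcal K$ sits in a triangle
$$R\to C\to N\to R[1],\qquad R\in\mathcal R,\ N\in\mathcal L.\tag{3}$$
The objects with such a triangle include all the generators and are stable under shift. They are stable under cones: given $C\to C'$ and triangles (3) for both, the composite $R\to C\to C'\to N'$ is zero, so $R\to C'$ lifts to $R\to R'$. The resulting square extends to a $3\times3$ diagram of triangles, whose third row is a triangle (3) for the cone of $C\to C'$. So these objects form a triangulated subcategory containing the generators, which is all of $\mathcal K$.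

**Step 4: the cone of the counit lies in $\mathcal R$.** Given $F$, let $p^*p_*q^*F\to q^*F\to C$ be the counit triangle. Since $p_*p^*\cong\mathrm{id}$, the functor $p_*$ turns the counit into an isomorphism, so $p_*C=0$ and $C\in\mathcal K$. For $N'\in\mathcal L\subset\mathcal K$ we have $\mathrm{Hom}^\bullet(p^*(-),N')=0$, so $\mathrm{Hom}^\bullet(C,N')=\mathrm{Hom}^\bullet(q^*F,N')=0$ by 1. Take the triangle (3) for $C$. In the exact sequence
$$\mathrm{Hom}(R[1],N)\to\mathrm{Hom}(N,N)\to\mathrm{Hom}(C,N)$$
both outer terms vanish. So $N=0$ and $C\cong R\in\mathcal R$.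

**Step 5: conclusion.** By 2, $\mathrm{Hom}^\bullet(C,q^*G)=0$. Since $q^*$ is fully faithful,
$$\mathrm{Hom}(F,G)=\mathrm{Hom}(q^*F,q^*G)\xrightarrow{\ \sim\ }\mathrm{Hom}(p^*p_*q^*F,q^*G)=\mathrm{Hom}(p_*q^*F,p_*q^*G).$$
The composite sends $f$ to $p_*(q^*f\circ\varepsilon)\circ\eta=p_*q^*f\circ(p_*\varepsilon\circ\eta)=p_*q^*f$, where $\varepsilon,\eta$ are counit and unit. So $p_*q^*$ induces a bijection. $\square$

## 7. From $\mathbb P^n$ to $P\times_{\mathbb P^{n-2}}P$

We prove the existence half of Theorem A. Put $r=n-2\ge1$ and $B=\mathbb P^r$, regarded as the space of lines $b\subset k^{r+1}$. Let $\mathbb P^n$ have coordinates $(x:y:z)$ with $z=(z_0,\dots,z_r)$, and put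
$$p_1=(1:0:0),\quad p_2=(0:1:0),\quad \ell=\{z=0\},\quad X_1=\mathrm{Bl}_{p_1,p_2}\mathbb P^n$$
with exceptional divisors $E_1,E_2$. Let $\tilde\ell\subset X_1$ be the strict transform of $\ell$. Then $P=\{((x:z),b)\in\mathbb P^{r+1}\times B: z\in b\}$ and
$$Y=\{((x:z),(y:w),b)\in\mathbb P^{r+1}\times\mathbb P^{r+1}\times B:\ z,w\in b\}.$$
$Y$ is a $\mathbb P^1$-bundle over the $\mathbb P^1$-bundle $P$ over $B$. So it is smooth, projective, integral, of dimension $n$. For $n=3$, $Y$ is the fiber product over $\mathbb P^1$ of two copies of the plane blown up at a point. Put $\Lambda=\{z=w=0\}\subset Y$. It is isomorphic to $B\cong\mathbb P^r$ and has codimension 2.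

**Claim.** $\mathrm{Bl}_{\tilde\ell}X_1\cong\mathrm{Bl}_\Lambda Y=:W$, and Lemma 1 applies with $V=X_1$, $L=\tilde\ell$.

To compare the two blow-ups we pass through $Q=\mathrm{Bl}_\ell\mathbb P^n=\{(u,b)\in\mathbb P^n\times B:z(u)\in b\}$. This is a $\mathbb P^2$-bundle over $B$, and its exceptional divisor is $\ell\times B$. Put $s_\nu=\{p_\nu\}\times B\subset Q$ for $\nu=1,2$; these are disjoint.

**(a) From $X_1$ to $Q$.** We show that $\mathrm{Bl}_{\tilde\ell}X_1$ and $\mathrm{Bl}_{s_1,s_2}Q$ are the same blow-up of $\mathbb P^n$, by computing ideals near $p_1$ (near $p_2$ the computation is the same, and elsewhere there is nothing to check). Use coordinates $a,z_0,\dots,z_r$ with $p_1$ the origin and $\ell=\{z=0\}$.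

On $X_1$, in the chart $z=az'$ we have $I_\ell\mathcal O=(a)(z_0',\dots,z_r')$, where $E_1=\{a=0\}$ and $\tilde\ell=\{z'=0\}$. In the chart dividing by $z_j$ we have $I_\ell\mathcal O=(z_j)=I_{E_1}$, and $\tilde\ell$ is absent. So
$$I_\ell\mathcal O_{X_1}=I_{\tilde\ell}\cdot\mathcal O(-E_1-E_2).\tag{4}$$
On $Q$, in the chart $z_i=z_jz_i'$ $(i\ne j)$, we have $I_{p_1}\mathcal O_Q=(a,z_0,\dots,z_r)=(a,z_j)=I_{s_1}$.

By facts 1 and 2 on blow-ups, $\mathrm{Bl}_{\tilde\ell}X_1$ is the blow-up of $\mathbb P^n$ along $I_{p_1}I_{p_2}I_\ell$, and so is the blow-up of $Q$ along $I_{s_1}I_{s_2}$, which is $\mathrm{Bl}_{s_1,s_2}Q$. Hence the two are isomorphic over $\mathbb P^n$.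

**(b) From $Q$ to $Y$.** We show that $\mathrm{Bl}_{s_1,s_2}Q$ and $\mathrm{Bl}_\Lambda Y$ are the same graph closure. Consider the rational map over $B$
$$Q\dashrightarrow Y,\qquad ((x:y:z),b)\mapsto((x:z),(y:z),b).$$
Over an open $U\subset B$ with a generator of the tautological line, write $z=\zeta\cdot(\text{generator})$ and $w=\omega\cdot(\text{generator})$. Then $Q|_U=U\times\mathbb P^2$ with fiber coordinates $(x:y:\zeta)$, and $Y|_U=U\times\mathbb P^1\times\mathbb P^1$ with fiber coordinates $(x:\zeta),(y:\omega)$. The map is $(x:y:\zeta)\mapsto((x:\zeta),(y:\zeta))$. Its components are given by the ideals $(x,\zeta)=I_{s_2}$ and $(y,\zeta)=I_{s_1}$, so by fact 3 the closure of its graph in $Q\times_BY$ is $\mathrm{Bl}_{s_1,s_2}Q$.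

The map is birational with inverse
$$((x:\zeta),(y:\omega))\mapsto(x\omega:y\zeta:\zeta\omega),\tag{5}$$
given by sections of bidegree $(1,1)$. If $\zeta=0$ then $x\ne0$, and if $\omega=0$ then $y\ne0$. So the ideal $(x\omega,y\zeta,\zeta\omega)$ is the unit ideal off $\Lambda=\{\zeta=\omega=0\}$: if $\zeta\omega\ne0$ use the last generator, if $\zeta=0\neq\omega$ the first, if $\omega=0\ne\zeta$ the second. Near $\Lambda$ we may put $x=y=1$, and the ideal is $(\omega,\zeta)=I_\Lambda$. By fact 3 the same graph closure is $\mathrm{Bl}_\Lambda Y$. The graph closure does not depend on choices over $U$, so globally $\mathrm{Bl}_{s_1,s_2}Q\cong\mathrm{Bl}_\Lambda Y=W$. Let $p:W\to Y$ and $q:W\to X_1$ be the blow-up maps.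

**(c) The exceptional divisors agree.** Let $D$ be the exceptional divisor of $p$. It is a $\mathbb P^1$-bundle over $\Lambda\cong B$ with fiber coordinates $(\omega:\zeta)$, where $x=y=1$. Putting $\omega=t\omega'$, $\zeta=t\zeta'$ in (5) and dividing by $t$ gives $(\omega':\zeta':t\omega'\zeta')$, so on $D=\{t=0\}$ the map to $Q$ is $(\omega':\zeta')\mapsto(\omega':\zeta':0)$. Hence $D$ maps isomorphically over $B$ onto $\{\zeta=0\}=\ell\times B$, and $D\to\mathbb P^n$ is the projection to $\ell$.

The image of $D$ in $X_1$ is irreducible, closed, and maps onto $\ell$. As $X_1\to\mathbb P^n$ is an isomorphism over $\ell\setminus\{p_1,p_2\}$, this image is $\tilde\ell$. So $D$ is contained in the exceptional divisor of $q$. The latter is integral of the same dimension $n-1$, so the two coincide. Under $D\cong\ell\times B$, $q|_D$ and $p|_D$ are the projections to $\tilde\ell\cong\ell$ and $\Lambda\cong B$. This proves the claim.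

**The functor.** Pullback $D(\mathbb P^n)\to D(X_1)$ is fully faithful (Definition 1), and $p_*q^*:D(X_1)\to D(Y)$ is fully faithful by Lemma 1. So there is a fully faithful functor $\Phi:D(\mathbb P^n)\to D(Y)$.

**Remark (what happens to skyscrapers).** If $x\notin\ell$, then $W\to\mathbb P^n$ is an isomorphism near $x$ and $p$ is an isomorphism near the corresponding point, which is not on $D$. So $P_x$ is a skyscraper: stage 1 of Section 4 succeeds. If $x\in\ell\setminus\{p_1,p_2\}$, let $F=q^{-1}(x)\cong\mathbb P^r$. The cohomology sheaves of $q^*k(x)$ are $\mathcal O_F$-modules, the top one is $\mathcal O_F$, and $p$ maps $F$ isomorphically to $\Lambda$, so $p_*$ is exact on them. Hence $\mathcal H^0(P_x)=\mathcal O_\Lambda$, and $P_x$ is not a shifted skyscraper. The natural map (5) from $Y$ to $Q$, and on to $\mathbb P^n$, is undefined along $\Lambda$: near $\Lambda$ it is $(\omega:\zeta:\zeta\omega z_b)$, with $z_b$ the generator at $b$. This alone does not prove Theorem A, since some other birational morphism might exist.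

## 8. No birational morphism from $P\times_{\mathbb P^{n-2}}P$ to $\mathbb P^n$

Let $A_1,A_2,A$ be the pullbacks to $Y$ of $\mathcal O(1)$ from the two factors $\mathbb P^{r+1}$ and from $B$. They are nef. Since $P\to B$ and $Y\to P$ are $\mathbb P^1$-bundles on whose fibers $A_2$, respectively $A_1$, has degree 1, $\mathrm{Pic}\,Y=\mathbb ZA_1\oplus\mathbb ZA_2\oplus\mathbb ZA$. Suppose $g:Y\to\mathbb P^n$ is a birational morphism, and let
$$M=g^*\mathcal O(1)=a_1A_1+a_2A_2+cA .$$
Then $M$ is nef and $M^n=1$.

**Step 1: $a_1,a_2>0$ and $c\ge0$.** On a fiber of the projection $Y\to P$ forgetting $(x:z)$, the degrees of $A_1,A_2,A$ are $1,0,0$, so $a_1\ge0$; symmetrically $a_2\ge0$. On a line in $\Lambda$ the points $(x:z)$ and $(y:w)$ are constant, so $A_1,A_2$ have degree $0$ and $A$ has degree $1$; hence $c\ge0$. If $a_1=0$ or $a_2=0$, then $M$ is a pullback from the $(n-1)$-dimensional $P$ and $M^n=0$, a contradiction.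

**Step 2: contracted curves lie in $\Lambda$.** Let $\Gamma$ be a curve contracted by $g$. Then $M\cdot\Gamma=0$, a sum of nonnegative terms, so $A_1\cdot\Gamma=A_2\cdot\Gamma=0$. Thus $(x:z)$ and $(y:w)$ are constant on $\Gamma$. If $z\ne0$ or $w\ne0$ there, then $b$ is determined by it and is constant as well, which is impossible for a curve. So $\Gamma\subset\Lambda$.

**Step 3: compare Picard groups.** The aim is to see that $g$ contracts too little. Let $T\subset\mathbb P^n$ be the closed set of points over which $g$ has positive-dimensional fibers. Over $\mathbb P^n\setminus T$, $g$ is proper with finite fibers, hence finite and birational onto a normal variety, hence an isomorphism (Zariski's main theorem). The fibers of $g$ are connected, so each point of a positive-dimensional fiber lies on a contracted curve. By Step 2, $g^{-1}(T)\subset\Lambda$, so it has codimension $\ge2$ in $Y$, and $\dim T\le\dim\Lambda=n-2$. Therefore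
$$\mathrm{Pic}\,Y=\mathrm{Pic}(Y\setminus g^{-1}(T))\cong\mathrm{Pic}(\mathbb P^n\setminus T)=\mathrm{Pic}\,\mathbb P^n=\mathbb Z,$$
contradicting $\mathrm{rk}\,\mathrm{Pic}\,Y=3$. This proves Theorem A and disproves the conjecture. $\blacksquare$

## 9. A toric flop and its cyclic covers

For Theorem B we need $K_X$ ample. The plan is to take a cyclic cover of a diagram like that of Section 7, branched along a divisor disjoint from the exchanged curve, so that the cover contains several copies of the exchange. With $X_0=\mathbb P^n$ and $C=\ell$ this cannot be done, as every hypersurface meets $\ell$. So we choose another threefold $X_0$, with a curve $C$ that is missed by a suitable linear system. We use toric geometry.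

**Toric recollections.** For a smooth fan, $D_\rho$ is the divisor of the ray $\rho$ and $V(\tau)$ the orbit closure of the cone $\tau$. Rays not spanning a common cone have divisors with empty intersection. The star subdivision at the sum of the generators of a cone $\tau$ is the blow-up along $V(\tau)$; for example, inserting $e_1+e_2$ in the cone $\{e_1,e_2\}$ blows up the origin of $\mathbb A^2$. Let $\psi_\rho$ be the function that is linear on cones, $1$ at the generator of $\rho$, and $0$ on the other rays. Under a subdivision, $D_\rho$ pulls back to $\sum_{\rho'}\psi_\rho(u_{\rho'})D_{\rho'}$. In the example, $D_{e_1}$ pulls back to $D_{e_1}+D_{e_1+e_2}$. The divisor of the character $\chi^m$ is $\sum_\rho\langle m,u_\rho\rangle D_\rho$.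

**Cyclic covers.** Let $N$ be a line bundle on a smooth projective variety $Z$, $\mathrm{char}\,k\nmid m$, and $\beta\in H^0(Z,N^m)$ with smooth zero divisor. The cyclic cover $\pi:\mathrm{Spec}\bigoplus_{i=0}^{m-1}N^{-i}\to Z$ is the locus $y^m=\beta$ in the total space of $N$. It is finite and flat, its formation commutes with pullback along any $Z'\to Z$, and it has functions $\bigoplus_iH^0(Z,N^{-i})$. It is smooth: where $\beta\ne0$ it is étale over $Z$, and near a zero of $\beta$ we can take $\beta$ as a coordinate and replace it by $y$. There $d\beta=m\,y^{m-1}dy$, and $y$ is a section of $\pi^*N$, so the canonical class is $\pi^*(K_Z+(m-1)N)$. For example, $Z=\mathbb P^1$, $m=2$, $N=\mathcal O(g+1)$ gives a hyperelliptic curve with canonical class $\pi^*\mathcal O(g-1)$, of degree $2g-2$.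

**Step 1: the fans.** In $\mathbb Z^3$ let
$$u_1=(1,0,0),\ u_2=(0,1,0),\ u_0=(-1,-1,2),\ v=(1,1,-1),\ z=(0,0,1),\ z'=(0,0,-1),\ w=(1,1,0).$$
Then
$$u_0+v=z,\qquad z+v=u_1+u_2=w,\qquad u_0+v+z'=0,\qquad u_1+u_2+z'=v.$$
With $a\in\{1,2\}$ define fans by their maximal cones.

- $X_0$: $\{u_a,u_0,v\},\{u_a,v,z'\},\{u_a,u_0,z'\}$. The vectors $u_0,v$ form a basis of the plane lattice $\{(c,c,d)\}$, $u_0+v+z'=0$, and modulo this plane $u_1,u_2\mapsto\pm1$. So $X_0$ is a smooth $\mathbb P^2$-bundle over $\mathbb P^1$. Let $C=V(u_0,v)\cong\mathbb P^1$.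
- $V_0$: $\{u_a,u_0,z\},\{u_a,z,v\},\{u_a,v,z'\},\{u_a,u_0,z'\}$. This is the star subdivision of $X_0$ at $z=u_0+v$, so $V_0=\mathrm{Bl}_CX_0$. Let $\sigma=V(z,v)\cong\mathbb P^1$. It lies over $C$.
- $W_0$: $\{u_a,u_0,z\},\{u_a,z,w\},\{u_a,w,v\},\{u_a,v,z'\},\{u_a,u_0,z'\}$. This is the star subdivision of $V_0$ at $w=z+v$, so $W_0=\mathrm{Bl}_\sigma V_0$.
- $Y_0$: $\{u_1,u_2,z\},\{u_1,u_2,v\},\{u_a,u_0,z\},\{u_a,v,z'\},\{u_a,u_0,z'\}$. This is the star subdivision at $v=u_1+u_2+z'$, a point blow-up, of the fan $\{u_i,u_j,z\},\{u_i,u_j,z'\}$ ($i\neq j$ in $\{0,1,2\}$). The latter is a $\mathbb P^1$-bundle over $\mathbb P^2$, because modulo $z$ the $u_i$ become $(1,0),(0,1),(-1,-1)$. So $Y_0$ is smooth and projective. Let $\Lambda_0=V(u_1,u_2)\cong\mathbb P^1$.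

The star subdivision of $Y_0$ at $w=u_1+u_2$ replaces $\{u_1,u_2,z\},\{u_1,u_2,v\}$ by $\{u_a,w,z\},\{u_a,w,v\}$, which is again $W_0$. So $W_0=\mathrm{Bl}_{\Lambda_0}Y_0$; let $p_0:W_0\to Y_0$. The divisor $D_w$ is exceptional for both blow-ups. Its fan has rays $z,u_1,v,u_2$ with $z\equiv-v$ and $u_1\equiv-u_2$ modulo $w$, so $D_w\cong\mathbb P^1\times\mathbb P^1$. The map to $\sigma$ kills $z,v$ and keeps $u_1,u_2$; the map to $\Lambda_0$ kills $u_1,u_2$ and keeps $z,v$. So they are the two projections.

**Step 2: the linear system on $X_0$ that avoids $C$.** Let $t_1,t_2,x_0,x_v,x'$ be homogeneous coordinates of $X_0$ for $u_1,u_2,u_0,v,z'$. The three coordinate characters give $D_{u_1}=D_{u_2}=D_{u_0}-D_v$ and $D_{z'}=2D_{u_0}-D_v$. With $f=[D_{u_1}]$ and $\xi=[D_{z'}]$ we get $[D_{u_0}]=\xi-f$ and $[D_v]=\xi-2f$. In the basis $f=(1,0)$, $\xi=(0,1)$ the degrees are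
$$(1,0),\ (1,0),\ (-1,1),\ (-2,1),\ (0,1),\qquad\text{and}\qquad K_{X_0}=f-3\xi.$$
The six sections $x',\ t_ix_0,\ t_it_jx_v$ of $\xi$ have no common zero. Since $t_1,t_2$ do not vanish together, a common zero would satisfy $x_0=x_v=x'=0$, which is excluded because $\{u_0,v,z'\}$ is not a cone. They define $X_0\to\mathbb P^5$, which contracts $C=\{x_0=x_v=0\}$ to $o=(1:0:\dots:0)$.

We show that $X_0\setminus C\to\mathbb P^5\setminus o$ is a closed immersion. Let $S=\{x'=0\}$. First, the sections $t_ix_0,\ t_it_jx_v$ embed $S$ in $\mathbb P^4$. The surface $S$ is covered by the preimages of the charts $t_ix_0\ne0$ and $t_i^2x_v\ne0$. For $t_1x_0\ne0$ the preimage is $\mathbb A^2$ with coordinates $s=t_2/t_1$, $\eta=t_1x_v/x_0$, and the coordinate ratios are $s,\eta,\eta s,\eta s^2$. For $t_1^2x_v\ne0$ it is $\mathbb A^2$ with coordinates $s$, $\eta'=x_0/(t_1x_v)$, and the ratios are $\eta',s\eta',s,s^2$. In both cases the coordinate ring of the chart of $\mathbb P^4$ surjects onto that of $\mathbb A^2$. The same holds with $t_1,t_2$ exchanged. As $S$ is complete, $S\to\mathbb P^4$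 is a closed immersion. Second, $X_0\setminus C$ is the total space of $\xi|_S$ over $S$, with fiber coordinate $x'$, and $\mathbb P^5\setminus o\to\mathbb P^4$ is the total space of $\mathcal O(1)$. So $X_0\setminus C$ is the restriction to $S$ of $\mathbb P^5\setminus o\to\mathbb P^4$, and the claim follows.

**Step 3: the branch divisor.** Let $m\ge5$ with $\mathrm{char}\,k\nmid m$. Let $\beta\in H^0(X_0,\xi^m)$ be the pullback of a general element of $H^0(\mathbb P^5,\mathcal O(m))$, and $B=\{\beta=0\}$ (the $B$ of Section 7 plays no role from here on). A general hypersurface misses $o$, so $B\cap C=\varnothing$. For $x\in X_0\setminus C$, the map from $H^0(\mathbb P^5,\mathcal O(m))$ to the $1$-jets $\xi^m\otimes\mathcal O_{X_0}/\mathfrak m_x^2$ is surjective: it is so on $\mathbb P^5$, and Step 2 gives a surjection of local rings. The $1$-jets have dimension $4$, so the sections with $B$ singular at $x$ form a subspace of codimension $4>3=\dim X_0$. Letting $x$ vary, we see that a general $B$ is smooth.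

**Step 4: the threefold $X$.** Let $\pi:X\to X_0$ be the cyclic cover for $(\xi,\beta)$. It is smooth and projective. It is connected, because $H^0(X_0,\xi^{-i})=0$ for $i>0$ ($\xi$ is effective and nontrivial). So $X$ is a smooth projective variety, and
$$K_X=\pi^*(K_{X_0}+(m-1)\xi)=\pi^*(f+(m-4)\xi).$$
The class $f+(m-4)\xi$ is base point free, since $f$ and $\xi$ are. It is positive on every curve $\Gamma$: if $f\cdot\Gamma=0$, then $\Gamma$ lies in a fiber $\mathbb P^2$, where $\xi=\mathcal O(1)$. A base point free class positive on every curve is ample, and $\pi$ is finite, so $K_X$ is ample. Pulling back sections, $p_g(X)\ge h^0(f+(m-4)\xi)>0$.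

**Step 5: the varieties $V$ and $W$.** We lift the blow-ups to the cover. As $\{u_0,v,z'\}$ is not a cone, $D_{z'}\cap C=\varnothing$, so $\xi|_C$ is trivial and $\beta|_C$ is a nonzero constant. So $\pi^{-1}(C)$, given by $y^m=\text{const}$, is a disjoint union of $m$ copies of $C$. Blow-ups commute with flat base change. Hence $V:=X\times_{X_0}V_0$ is the blow-up of $X$ along $\pi^{-1}(C)$, and $W:=X\times_{X_0}W_0$ is the blow-up of $V$ along the preimage of $\sigma$. As $\sigma$ lies over $C$, this preimage is $\sigma\times_C\pi^{-1}(C)$, i.e. $m$ disjoint copies of $\sigma$. The exceptional divisor is $D=D_w\times_C\pi^{-1}(C)$, i.e. $m$ disjoint copies of $D_w$. Both $V$ and $W$ are smooth, projective and integral.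

**Step 6: the threefold $Y$.** We show that the data $(\xi,\beta)$, pulled back to $W_0$, come from $Y_0$. In $X_0$, the vectors $z=u_0+v$ and $w=u_0+2v$ lie in the cone $\{u_0,v\}$; in $Y_0$, $w=u_1+u_2$ lies in the cone $\{u_1,u_2\}$. Neither cone involves $z'$, so the pullbacks to $W_0$ of $\mathcal O_{X_0}(D_{z'})$ and of $\xi_Y:=\mathcal O_{Y_0}(D_{z'})$ are both $\mathcal O_{W_0}(D_{z'})$. Since $p_{0*}\mathcal O_{W_0}=\mathcal O_{Y_0}$, the pullback $\beta|_{W_0}$ equals $p_0^*\beta_Y$ for some $\beta_Y\in H^0(Y_0,\xi_Y^m)$.

As $w$ lies in the cone $\{u_0,v\}$, $D_w$ maps to $C$. So $\beta|_{W_0}$ has no zero on $D_w$, and $\beta_Y$ has no zero on $\Lambda_0=p_0(D_w)$. The zero divisor of $\beta_Y$ lies in $Y_0\setminus\Lambda_0\cong W_0\setminus D_w$. It is isomorphic to $B$, because $W_0\to X_0$ is an isomorphism off $C$ and $B\cap C=\varnothing$. So it is smooth. Moreover $\{u_1,u_2,z'\}$ is not a cone of $Y_0$, so $\xi_Y|_{\Lambda_0}$ is trivial and $\beta_Y|_{\Lambda_0}$ is a nonzero constant.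

Let $\pi_Y:Y\to Y_0$ be the cyclic cover for $(\xi_Y,\beta_Y)$. It is smooth, and projective since it is finite over $Y_0$. Also $Y\times_{Y_0}W_0$ is the cyclic cover of $W_0$ for $(\xi|_{W_0},\beta|_{W_0})$, which is $W$. By flatness of $\pi_Y$, $W$ is the blow-up of $Y$ along $\pi_Y^{-1}(\Lambda_0)$, i.e. along $m$ disjoint copies of $\mathbb P^1$, with exceptional divisor the preimage of $D_w$, which is $D$. $Y$ is connected because $W\to Y$ is surjective.

On each copy of $D_w$ in $D$ the maps to the copies of $\sigma$ and $\Lambda_0$ are the two projections, by Step 1. So $V\leftarrow W\to Y$ satisfies the hypotheses of Lemma 1 with $r=1$, and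
$$\Phi:D(X)\xrightarrow{\ \text{pullback}\ }D(V)\xrightarrow{\ \text{Lemma 1}\ }D(Y)$$
is fully faithful.

## 10. Rigidity of maps to a variety with ample canonical class: Theorem B

Let $\varphi:Y\dashrightarrow X$ be the birational map given by $Y\leftarrow W\to V\to X$. In Section 8 we had to exclude all birational morphisms at once. Here ampleness of the canonical class reduces the question to the single map $\varphi$.

**Step 1: $\varphi$ is not a morphism.** Suppose it is. Composing with $X\to X_0\to\mathbb P^1$, the last map being $(t_1:t_2)$, gives a morphism $\rho:Y\to\mathbb P^1$. As a rational function it equals $\pi_Y^*h$, where $h=t_1/t_2$ has divisor $D_{u_1}-D_{u_2}$ on $X_0$ and so is, up to a scalar, the character $(1,-1,0)$. This character takes the values $1,-1,0,0,0,0$ on $u_1,u_2,u_0,v,z,z'$, so $\mathrm{div}_{Y_0}(h)=D_{u_1}-D_{u_2}$ and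
$$\rho^*(0)-\rho^*(\infty)=\pi_Y^*D_{u_1}-\pi_Y^*D_{u_2}.$$
Neither side involves cancellation. On the left the divisors are disjoint. On the right a common component would be a surface mapping finitely into the curve $D_{u_1}\cap D_{u_2}=\Lambda_0$. So $\rho^{-1}(0)=\pi_Y^{-1}(D_{u_1})$ and $\rho^{-1}(\infty)=\pi_Y^{-1}(D_{u_2})$. Both contain $\pi_Y^{-1}(\Lambda_0)\ne\varnothing$, a contradiction.

**Step 2: from $3$ to $n$ dimensions.** Let $T$ be a smooth projective curve of genus $\ge2$, $T'=T^{n-3}$ (a point if $n=3$), $X_n=X\times T'$ and $Y_n=Y\times T'$. These are smooth projective $n$-folds, $K_{X_n}$ is ample and $p_g(X_n)>0$. Let $\mathcal P$ be the kernel of $\Phi$, and let $\Psi:D(X_n)\to D(Y_n)$ have kernel $\mathcal P\boxtimes\mathcal O_{\Delta_{T'}}$. Then $\Psi(F\boxtimes G)=\Phi(F)\boxtimes G$, functorially. By Künneth, $\mathrm{Hom}^\bullet(F\boxtimes G,F'\boxtimes G')=\mathrm{Hom}^\bullet(F,F')\otimes\mathrm{Hom}^\bullet(G,G')$, and on the spanning class of skyscrapers $k(x)\boxtimes k(\zeta)$ the functor $\Psi$ acts on these spaces as $\Phi\otimes\mathrm{id}$,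 bijectively. As $\Psi$ has both adjoints, it is fully faithful.

**Step 3: birational self-maps of $X_n$ are automorphisms.** Let $a:X_n\dashrightarrow X_n$ be birational. It is defined off a closed set of codimension $\ge2$, so $a^*s$ is a section of $jK_{X_n}$ on all of $X_n$ for every $s\in H^0(jK_{X_n})$. This gives an automorphism $a^*$ of $H^0(jK_{X_n})$, with inverse $(a^{-1})^*$. Choose $j$ with $jK_{X_n}$ very ample. In the corresponding embedding, $a$ is the restriction of the linear automorphism of projective space defined by $a^*$. This linear map carries a dense subset of $X_n$ into $X_n$, hence maps $X_n$ onto itself. So $a$ agrees with an automorphism.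

**Step 4: conclusion.** Let $g:Y_n\to X_n$ be a birational morphism. By Step 3, $\alpha=g\circ(\varphi\times\mathrm{id})^{-1}$ is an automorphism, so $\varphi\times\mathrm{id}=\alpha^{-1}\circ g$ is a morphism. Restricting it to $Y\times\{\zeta\}$ and projecting to $X$, we find that $\varphi$ is a morphism, contradicting Step 1. $\blacksquare$

## 11. Multiplying by a holomorphic form: Theorem C(ii)

Let now $\mathrm{char}\,k=0$, $\dim X=\dim Y=n\ge1$, $K_X$ ample, $p_g(X)>0$, and $\Phi=\Phi_{\mathcal P}$ fully faithful. Full faithfulness gives $\mathrm{Hom}^\bullet(P_x,P_x)\cong\Lambda^\bullet T_xX$ and $\mathrm{Hom}^\bullet(P_x,P_{x'})=0$ for $x\ne x'$. Also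
$$(x,y)\in\mathrm{Supp}\,\mathcal P\iff y\in\mathrm{Supp}\,P_x,\tag{6}$$
since by Nakayama each side says $\mathcal P\otimes k(x,y)=P_x\otimes k(y)\ne0$.

Section 4 located the difficulty: $\Phi$ does not commute with Serre functors. The way around is that Serre duality on $X$ and on $Y$ still lets us transport a natural transformation $\Phi G\to\Phi G\otimes\omega_Y$ to a natural transformation $G\to G\otimes\omega_X$. So an $n$-form on $Y$ yields an $n$-form on $X$, and its ample zero divisor controls the supports.

**Step 0: reduction to $k=\mathbb C$.** Steps 1–3 use Hodge theory and prove that $\mathrm{Supp}\,\mathcal P\to X$ has finite general fiber. We check that this case suffices. Since $\Phi_R\Phi\cong\mathrm{id}$, uniqueness of kernels gives $\mathcal P_R\circ\mathcal P\cong\mathcal O_\Delta$. The varieties $X,Y$, the object $\mathcal P$ and this isomorphism are defined over a field $k_0\subset k$ finitely generated over $\mathbb Q$, which embeds in $\mathbb C$; the formation of $\mathcal P_R$ and of convolutions commutes with field extension. Over $\mathbb C$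 we get $X_{\mathbb C},Y_{\mathbb C},\mathcal P_{\mathbb C}$ with the same isomorphism. The varieties are again integral, because they are geometrically integral over $k_0$. Ampleness of $K$ and $p_g$ are unchanged.

The functor $\Phi_{\mathbb C}$ with kernel $\mathcal P_{\mathbb C}$ is fully faithful. Indeed $\Phi_{\mathbb C,R}\Phi_{\mathbb C}k(x)\cong k(x)$, so $\Phi_{\mathbb C}k(x)\ne0$. Its identity corresponds to the unit $k(x)\to\Phi_{\mathbb C,R}\Phi_{\mathbb C}k(x)\cong k(x)$, which is therefore nonzero, hence an isomorphism. The map $\mathrm{Hom}^\bullet(k(x'),k(x))\to\mathrm{Hom}^\bullet(\Phi_{\mathbb C}k(x'),\Phi_{\mathbb C}k(x))=\mathrm{Hom}^\bullet(k(x'),\Phi_{\mathbb C,R}\Phi_{\mathbb C}k(x))$ is composition with this unit, so it is bijective. Skyscrapers form a spanning class, so the criterion after Definition 4 applies.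

Finally, the dimension of the generic fiber of $\mathrm{Supp}\,\mathcal P\to X$ does not change under field extension, so the result over $\mathbb C$ gives it over $k_0$ and over $k$. In Steps 1–3 we take $k=\mathbb C$.

**Step 1: an $n$-form on $Y$.** Let $v(\mathcal P)=\mathrm{ch}(\mathcal P)\sqrt{\mathrm{td}}$ and $\Phi^H=q_*(p^*(-)\cdot v(\mathcal P))$ on cohomology. Since $\mathcal P_R\circ\mathcal P\cong\mathcal O_\Delta$, functoriality (Huybrechts, Prop. 5.33) gives $(\Phi_R)^H\circ\Phi^H=\mathrm{id}$, so $\Phi^H$ is injective. Fix $0\ne\alpha\in H^0(X,\omega_X)=H^{n,0}(X)$. The component $v_j\in H^{j,j}$ of $v(\mathcal P)$ contributes $q_*(p^*\alpha\cdot v_j)\in H^{j,j-n}(Y)$. This vanishes for $j<n$, and also for $j>n=\dim Y$. So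
$$\tau:=\Phi^H(\alpha)=q_*(p^*\alpha\cdot v_n(\mathcal P))\tag{7}$$
is a nonzero element of $H^{n,0}(Y)=H^0(Y,\omega_Y)$.

We need that a nonzero holomorphic $n$-form on $Y$ has nonzero class in $H^n(U,\mathbb C)$ for every nonempty Zariski open $U\subset Y$. The kernel of $H^n(Y)\to H^n(U)$ is a sub-Hodge structure with Hodge types $(a,b)$, $a,b\ge1$ (Deligne, Hodge III, 8.2.8), so it contains no nonzero class of type $(n,0)$.

In particular $\mathrm{Supp}\,\mathcal P$ dominates $Y$. Otherwise $\mathcal P$ vanishes on $X\times U$ for some nonempty open $U$, and then (7) gives $\tau|_U=0$.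

**Step 2: supports and an ample divisor.** Serre duality and full faithfulness give isomorphisms, natural in $G,G'\in D(X)$:
$$\mathrm{Hom}(\Phi G',\Phi G\otimes\omega_Y)\cong\mathrm{Hom}(\Phi G,\Phi G'[n])^*\cong\mathrm{Hom}(G,G'[n])^*\cong\mathrm{Hom}(G',G\otimes\omega_X).$$
Multiplication $\tau:\Phi G\to\Phi G\otimes\omega_Y$ is natural in $G$. So it corresponds to maps $\theta_G:G\to G\otimes\omega_X$, and these are natural in $G$ because the isomorphisms are natural in both variables. Let $\sigma=\theta_{\mathcal O_X}\in H^0(X,\omega_X)$. Naturality for $\mathcal O_X\to k(x)$ shows that $\theta_{k(x)}=\sigma(x)$.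

If $\sigma(x)=0$, then $\theta_{k(x)}=0$, so $\tau$ acts as $0$ on $P_x$ and on its cohomology sheaves. Off $\mathrm{div}(\tau)$ it acts invertibly on stalks. Hence
$$\sigma(x)=0\ \Longrightarrow\ \mathrm{Supp}\,P_x\subset\mathrm{div}(\tau).\tag{8}$$
If $\sigma=0$, then (8) and (6) give $\mathrm{Supp}\,\mathcal P\subset X\times\mathrm{div}(\tau)$, contradicting Step 1. So $\sigma\ne0$ and $\mathrm{div}(\sigma)$ is an ample divisor.

Let $U=Y\setminus\mathrm{div}(\tau)$ and $Z=\mathrm{Supp}\,\mathcal P\cap(X\times U)$. For $y\in U$, the set $Z\cap(X\times y)$ is closed in the projective $X$. By (8) it is contained in $X\setminus\mathrm{div}(\sigma)$, which is affine. So it is finite. Hence $Z\to U$ is finite and $\dim Z\le n$.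

**Step 3: $Z$ dominates $X$.** On the complex manifold $X\times U$ of dimension $2n$ we have $H^{2j}_Z(X\times U)=H^{BM}_{4n-2j}(Z)$. As $\dim Z\le n$, this vanishes for $j<n$, and for $j=n$ it is spanned by the classes of the $n$-dimensional components $Z_i$ of $Z$. Since $\mathrm{ch}(\mathcal P)$ restricts to $0$ off $Z$, the class $\mathrm{ch}_j(\mathcal P|_{X\times U})$ comes from $H_Z^{2j}$. So it is $0$ for $j<n$, and because $\sqrt{\mathrm{td}}=1+\dots$ we get $v_n=\mathrm{ch}_n=\sum m_i[Z_i]$ on $X\times U$. Let $g_i:\tilde Z_i\to Z_i\subset X\times U$ be resolutions. They are proper, $[Z_i]=g_{i*}1$, and (7) with the projection formula gives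
$$\tau|_U=\sum m_i\,(qg_i)_*\big((pg_i)^*\alpha\big)\in H^n(U,\mathbb C).$$
If no $Z_i$ dominated $X$, then $pg_i:\tilde Z_i\to X$ would have rank $<n$ everywhere, so all the forms $(pg_i)^*\alpha$ would vanish and $\tau|_U=0$, contradicting Step 1. So some $Z_i$ dominates $X$. Since $\dim Z\le n$, for general $x$ the set $\mathrm{Supp}\,P_x\cap U=Z\cap(\{x\}\times U)$ is finite and nonempty. It is open in $\mathrm{Supp}\,P_x$, so $\mathrm{Supp}\,P_x$ has an isolated point. As $\mathrm{End}(P_x)=k$, $P_x$ is indecomposable, so its support is connected. Hence $\mathrm{Supp}\,P_x$ is a single point for general $x$.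

**Step 4: $P_x$ is a shifted skyscraper.** Back over $k$. For general $x$, $P_x$ has zero-dimensional support, hence a one-point support $\{y\}$ because it is indecomposable. It has $\mathrm{End}(P_x)=k$ and no negative self-extensions. We claim $P_x\cong k(y)[s]$ (Huybrechts, Lemma 4.5). Let $j_0\le j_1$ be the lowest and highest degrees with nonzero cohomology sheaf. Two nonzero sheaves of finite length at $y$ admit a nonzero map through $k(y)$, from the top of one to the socle of the other. Hence
$$P_x\to\mathcal H^{j_1}(P_x)[-j_1]\to\mathcal H^{j_0}(P_x)[-j_1]\to P_x[j_0-j_1]$$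
is nonzero: it induces the chosen nonzero map on $\mathcal H^{j_1}$. So $j_0=j_1$, and $P_x$ is a shifted sheaf $M$. The nonzero map $M\to k(y)\to M$ lies in $\mathrm{End}(M)=k$, hence is an isomorphism, and $M\cong k(y)$.

**Step 5: the birational map.** Let $X^\circ\subset X$ be a dense open set of such points over which the cohomology sheaves of $\mathcal P$ are flat. Then $\mathcal H^i(\mathcal P)|_{\{x\}\times Y}=\mathcal H^i(P_x)$ for $x\in X^\circ$. These sheaves are finite over $X^\circ$, so their length is independent of $x$. Therefore $\mathcal P|_{X^\circ\times Y}$ is a shift of a sheaf $\mathcal F$, flat and finite over $X^\circ$ with fibers of length one, and $p_*\mathcal F$ is a line bundle. Let $\Sigma$ be the scheme-theoretic support of $\mathcal F$. It is finite over $X^\circ$, and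
$$\mathcal O_{X^\circ}\to p_*\mathcal O_\Sigma\hookrightarrow\mathcal End(p_*\mathcal F)=\mathcal O_{X^\circ}$$
has composite the identity. So both maps are isomorphisms and $\Sigma\to X^\circ$ is an isomorphism. Thus $\Sigma$ is the graph of a morphism $\phi:X^\circ\to Y$ with $\mathrm{Supp}\,P_x=\{\phi(x)\}$.

If $\phi(x)=\phi(x')$ with $x\ne x'$, then $P_x\cong P_{x'}$, contradicting $\mathrm{Hom}^\bullet(P_x,P_{x'})=0$. So $\phi$ is injective. As $\dim X=\dim Y$ it is dominant. In characteristic $0$ an injective dominant morphism has degree $1$, so it is birational. This proves (ii). $\blacksquare$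

## 12. Surfaces with ample canonical class: Theorem C(iii)

Let $n=2$ in the situation of (ii). By (ii) there is a birational map $h:Y\dashrightarrow X$. We show that $h$ is a morphism, so stage 2 of Section 4 succeeds here. (One can also compare $X$, which is minimal and non-ruled, with a minimal model of $Y$ by Beauville, *Complex Algebraic Surfaces*, Thm V.19.)

Let $\varepsilon:Z\to Y$ be a composite of point blow-ups such that $\pi=h\circ\varepsilon:Z\to X$ is a morphism, with the number of blow-ups as small as possible. Suppose this number is positive, and let $E\subset Z$ be the exceptional curve of the last blow-up $c:Z\to Z_1$, so $K_Z\cdot E=-1$. If $\pi(E)$ were a point, $\pi$ would factor through $c$, since $c_*\mathcal O_Z=\mathcal O_{Z_1}$ and $\pi$ is constant on the fibers of $c$; this contradicts minimality. So $\pi(E)$ is a curve. Now $K_Z=\pi^*K_X+R$ with $R$ effective and supported on curves contracted by $\pi$. As $E$ is not one of these, $R\cdot E\ge0$, while $\pi^*K_X\cdot E=K_X\cdot\pi_*E>0$ by ampleness. So $K_Z\cdot E>0$, a contradiction. Hence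 no blow-up is needed, and $h:Y\to X$ is a birational morphism. $\blacksquare$
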